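\title{Torsion in the symmetric square of an ideal with linear resolution}

\begin{abstract}
Let $I\subset K[x_0,\dots,x_r]$ be an ideal that is generated by forms of degree $d$, has a linear free resolution, and is of linear type on the punctured spectrum. It has been conjectured that the kernel of $\operatorname{Sym}_j(I)\to I^j$ is then concentrated in degree $jd$. We show that this is true for $r\le 3$ and false for every $r\ge 4$, over every field. The smallest counterexample is generated by cubics and defines a curve in $\mathbb P^4$; the offending element of the kernel is an explicit multiple of a quadratic relation among the generators. Over an infinite field the excess over the conjectured degree is unbounded. The conjecture does hold for ideals with $\dim K[x_0,\dots,x_r]/I\le 1$ whenever $j!$ is invertible in $K$.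
\end{abstract}

\section{The conjecture and the results}\label{sec:intro}

Let $K$ be a field and $S=K[x_0,\dots,x_r]$ the standard graded polynomial ring, with homogeneous maximal ideal $\mathfrak m$. A homogeneous ideal $I\subset S$ has a symmetric algebra $\operatorname{Sym}(I)=\bigoplus_j\operatorname{Sym}_j(I)$ and a Rees algebra $\mathcal R(I)=\bigoplus_j I^j$, and multiplication gives a surjection $\operatorname{Sym}(I)\to\mathcal R(I)$. We write $\mathcal B=\bigoplus_j\mathcal B_j$ for its kernel, so that
\[
\mathcal B_j=\mathcal B_j(I)=\ker\bigl(\operatorname{Sym}_j(I)\to I^j\bigr).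
\]
The modules $\operatorname{Sym}_j(I)$ and $\mathcal B_j$ carry the grading induced from $I$. Concretely, if $I=(f_1,\dots,f_n)$, then
\[
\operatorname{Sym}(I)=S[T_1,\dots,T_n]\Big/\Bigl(\textstyle\sum_k a_kT_k\ :\ \sum_k a_kf_k=0\Bigr),
\]
where $T_k$ has degree $\deg f_k$ and maps to $f_k\in I^1$. So $\mathcal B_j$ consists of the relations of degree $j$ among the $f_k$, with coefficients in $S$, modulo those that follow from the syzygies of $I$.

The ideal $I$ is \emph{of linear type} if $\mathcal B=0$. It is \emph{of linear type on the punctured spectrum} if $(\mathcal B_j)_{\mathfrak p}=0$ for all $j$ and all homogeneous primes $\mathfrak p\ne\mathfrak m$. Since the minimal primes of the support of a finitely generated graded module are homogeneous, this says that every $\mathcal B_j$ has finite length. The ideal $I$ has \emph{linear resolution} if it is generated in a single degree $d$ and all matrices in its minimal graded free resolution consist of linear forms. The following statement is posed in \cite{CCA}.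

\begin{quote}
\textbf{Conjecture.} \emph{Let $I\subset S$ be generated by forms of degree $d$, with linear resolution, and of linear type on the punctured spectrum. Then $(\mathcal B_j)_e=0$ for all $j$ and all $e\ne jd$.}
\end{quote}

The conclusion is also phrased as ``$\mathcal B_j$ has regularity $jd$'', the case $\mathcal B_j=0$ being allowed. We call an ideal \emph{$d$-admissible} if it satisfies the three hypotheses of the conjecture.

To see what is being asked, let $f_1,\dots,f_n$ be a basis of $I_d$. The module $\operatorname{Sym}_j(I)$ vanishes below degree $jd$, and in degree $jd$ it is the space of forms of degree $j$ in $K[T_1,\dots,T_n]$, because syzygies have degree greater than $d$. Hence $(\mathcal B_j)_{jd}$ is the space of relations of degree $j$ among the $f_k$ with coefficients in $K$. Such relations cannot be avoided in general. The conjecture says that $\mathcal B$ contains nothing else, and in particular that each such relation becomes a consequence of the syzygies as soon as it is multiplied by a variable.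

\begin{example}\label{ex:small}
For $I=(x^2,xy,y^2)\subset K[x,y]$ the elements $yT_1-xT_2$ and $yT_2-xT_3$ vanish in $\operatorname{Sym}(I)$. The relation $T_1T_3-T_2^2\in(\mathcal B_2)_4$ is nonzero, and it is killed by both variables:
\[
\begin{aligned}
x(T_1T_3-T_2^2)&=T_2(yT_1-xT_2)-T_1(yT_2-xT_3),\\
y(T_1T_3-T_2^2)&=T_3(yT_1-xT_2)-T_2(yT_2-xT_3).
\end{aligned}
\]
Without the linear resolution this behavior is lost. The ideal $I=(x^3,x^2y,y^3)$ becomes the unit ideal at every homogeneous prime other than $\mathfrak m$ and so is of linear type on the punctured spectrum. Its only linear syzygy is $yT_1-xT_2$, up to a scalar. The relation $yT_2^2-xT_1T_3$ lies in $(\mathcal B_2)_7$ and is nonzero, since it is not a multiple of $yT_1-xT_2$ by a linear form in the $T_k$. The hypothesis on the punctured spectrum is necessary outright, because a finitely generated module concentrated in one degree has finite length.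
\end{example}

There is a good reason to expect the conjecture to hold. If $F_\bullet$ is the linear resolution of $I$, then the $i$-th term of $F_\bullet^{\otimes j}$ is a sum of copies of $S(-jd-i)$, and its zeroth homology is $I^{\otimes j}$. If this complex were exact, a chase through local cohomology would show that $I^{\otimes j}$ has no $\mathfrak m$-torsion above degree $jd$, and the chase survives some homology, provided that its support is small. This argument becomes a proof when $\dim S/I\le1$ and $j!$ is invertible, and a variant of it becomes a proof when $r\le3$. Beyond that the conjecture fails.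

\begin{theorem}\label{thm:A}
Let $K$ be any field. In $S_0=K[s,t,y_1,y_2,y_3]$ let $J$ be the set of $F\in(y_1,y_2,y_3)$ such that, with a new variable $z$,
\[
F(s,t;\,s^2z,\,stz,\,t^2z)\equiv0 \bmod t^3,\qquad F(s,t;\,s^2z,\,t^2z,\,stz)\equiv0\bmod s^3 .
\]
Then $I=J_{\ge3}$ has linear resolution with $d=3$ and is of linear type on the punctured spectrum, but $(\mathcal B_2)_7\ne0$. For every $r\ge5$ the ideal $\bigl(JS+(x_5,\dots,x_r)\bigr)_{\ge3}$ of $S=S_0[x_5,\dots,x_r]$ has the same three properties.
\end{theorem}

\begin{theorem}\label{thm:B}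
Let $r\ge4$ and $d\ge3$.
\begin{enumerate}
\item[(1)] For every field $K$ there is a $d$-admissible ideal $I\subset K[x_0,\dots,x_r]$ with $(\mathcal B_2)_{2d+1}\ne0$.
\item[(2)] If $K$ is infinite, there is a $d$-admissible ideal $I\subset K[x_0,\dots,x_r]$ of height $r-1$ with $(\mathcal B_2)_e\neq0$ for all $2d+1\le e\le 3d-2$. So the excess over $2d$ is unbounded.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:C}
Let $I\subset S=K[x_0,\dots,x_r]$ be $d$-admissible. Then $(\mathcal B_j)_e=0$ for all $e\ne jd$ in each of the following cases: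
\begin{enumerate}
\item[(1)] $r\le3$, with $K$ and $j$ arbitrary;
\item[(2)] $\dim S/I\le1$ and $j!$ is invertible in $K$.
\end{enumerate}
\end{theorem}

Theorems~\ref{thm:A} and~\ref{thm:C}(1) together give the following.

\begin{corollary}\label{cor:main}
For fixed $K$ and $r$, the conjecture holds for all ideals of $K[x_0,\dots,x_r]$ if and only if $r\le3$.
\end{corollary}

For $d=1$ the conjecture holds for a trivial reason: $I$ is generated by independent linear forms and is of linear type by fact (R3) below, applied at $\mathfrak m$. We make no claim about $d=2$, $r\ge4$.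

The counterexamples define curves in $\mathbb P^4$ shaped like a comb: a line, with many further lines attached to it. The ideal of such a curve is bigraded, and one bigraded strand of $\operatorname{Sym}_2(I)$ is the cokernel of a cross product $p\mapsto p\times u$ with a vector $u$ of three generators of $I$. The torsion comes from dividing the identity $u\times u=0$ by a variable. Section~\ref{sec:example} carries this out by hand for the ideal of Theorem~\ref{thm:A}. Section~\ref{sec:combs} treats combs in general, Section~\ref{sec:AB} proves Theorems~\ref{thm:A} and~\ref{thm:B}, and Section~\ref{sec:C}, which depends only on Section~\ref{sec:facts}, proves Theorem~\ref{thm:C}.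

\section{Local cohomology, regularity and linear type}\label{sec:facts}

Let $M$ be a finitely generated graded $S$-module; $M(-c)$ denotes the shift with $M(-c)_e=M_{e-c}$. The local cohomology modules $H^i_{\mathfrak m}(M)$ are graded, a short exact sequence of modules gives a long exact sequence of them, and $H^0_{\mathfrak m}(M)$ is the largest submodule of finite length. We use three textbook facts.
\begin{enumerate}
\item[(L1)] $H^i_{\mathfrak m}(M)=0$ for $i>\dim M$. In particular $H^{r+2}_{\mathfrak m}=0$, so $H^{r+1}_{\mathfrak m}$ preserves surjections.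
\item[(L2)] $H^i_{\mathfrak m}(S(-c))_e=0$ unless $i=r+1$ and $e\le c-r-1$, and in that range it is nonzero.
\item[(L3)] If $B\subset S$ is a polynomial ring generated by linear forms, with homogeneous maximal ideal $\mathfrak m_B$, and $M$ is finitely generated over $B$, then $H^i_{\mathfrak m}(M)=H^i_{\mathfrak m_B}(M)$.
\end{enumerate}
The Castelnuovo--Mumford regularity of $M$ is $\operatorname{reg}M=\max\{i+e: H^i_{\mathfrak m}(M)_e\ne0\}$, with $\operatorname{reg}0=-\infty$. By (L2), $\operatorname{reg}S(-c)=c$, and the regularity of a module of finite length is its top degree.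
\begin{enumerate}
\item[(R1)] If $0\to M'\to M\to M''\to0$ is exact, the long exact sequence gives $\operatorname{reg}M\le\max(\operatorname{reg}M',\operatorname{reg}M'')$ and $\operatorname{reg}M'\le\max(\operatorname{reg}M,\operatorname{reg}M''+1)$.
\item[(R2)] (Eisenbud--Goto, 1984) If $J\ne0$ is a homogeneous ideal with $\operatorname{reg}J\le d$, then $J_{\ge d}$ is generated in degree $d$ and has linear resolution.
\item[(R3)] (Micali) An ideal generated by a regular sequence in a Noetherian local ring is of linear type.
\end{enumerate}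
Symmetric powers and powers of ideals commute with localization. Two lemmas follow; the first is our source of admissible ideals.

\begin{lemma}\label{lem:source}
Let $J\ne0$ be a homogeneous ideal of $S$ with $\operatorname{reg}S/J\le d-1$, where $d\ge 1$. Suppose that $J_{\mathfrak p}$ is generated by a regular sequence for every prime $\mathfrak p\ne\mathfrak m$ containing $J$. Then $I=J_{\ge d}$ is $d$-admissible.
\end{lemma}

\begin{proof}
By (R1), $\operatorname{reg}J\le d$, so $I$ has linear resolution in degree $d$ by (R2). Let $\mathfrak p\neq\mathfrak m$ be prime. Since $J/I$ has finite length, $I_{\mathfrak p}=J_{\mathfrak p}$. This is the unit ideal if $J\not\subset\mathfrak p$, and it is of linear type by (R3) if $J\subset\mathfrak p$.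
\end{proof}

\begin{lemma}\label{lem:scale}
Let $I\subset S$ be a homogeneous ideal and $f\ne0$ a form of degree $c$. Then $\mathcal B_j(fI)\cong\mathcal B_j(I)(-jc)$ for all $j$, and $fI$ is $(d+c)$-admissible if and only if $I$ is $d$-admissible.
\end{lemma}

\begin{proof}
Multiplication by $f$ is an isomorphism $I(-c)\cong fI$, so the two minimal resolutions have the same matrices. It induces $\operatorname{Sym}_j(I)(-jc)\cong\operatorname{Sym}_j(fI)$, and this isomorphism lies over the isomorphism $I^j(-jc)\cong(fI)^j$ given by $f^j$. The kernels correspond, and one has finite length if and only if the other does.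
\end{proof}

\section{A quadratic relation among cubics}\label{sec:example}

To show that an element of $\operatorname{Sym}_2(I)$ is nonzero although its image in $I^2$ vanishes, one needs control of all relations of $\operatorname{Sym}_2(I)$ in the degree in question. A second grading cuts these relations down to a manageable set.

Let $R=K[s,t]$, let $V$ be the vector space with basis $y_1,y_2,y_3$, and let $S_0=R[y_1,y_2,y_3]$, with homogeneous maximal ideal $\mathfrak m$ and with the bigrading $\deg s=\deg t=(1,0)$, $\deg y_k=(0,1)$. An element of bidegree $(a,b)$ has total degree $a+b$. For a bigraded module $M$ we write $M_{[b]}=\bigoplus_aM_{(a,b)}$, a graded $R$-module. Put $P=(y_1,y_2,y_3)$ and $V_R=(S_0)_{[1]}=R\otimes V$. For $p,u\in S_0^3$ we use the dot product $p\cdot u=\sum_k p_ku_k$ and the cross product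
\[
p\times u=(p_2u_3-p_3u_2,\ p_3u_1-p_1u_3,\ p_1u_2-p_2u_1),
\]
with the identities $u\times u=0$ and $(p\times u)\cdot u=0$, valid over any commutative ring.

\begin{lemma}\label{lem:cross}
Let $I\subset P$ be a bihomogeneous ideal of $S_0$ such that $I_{[1]}$ is a free $R$-module with a bihomogeneous basis $u=(u_1,u_2,u_3)$. Then $q\mapsto\bar q=\sum_ku_k\cdot q_k$, with the products taken in $\operatorname{Sym}_2(I)$, induces an isomorphism of $R$-modules
\[
(I_{[2]})^3\big/\{p\times u: p\in V_R^3\}\ \cong\ \operatorname{Sym}_2(I)_{[3]},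
\]
and the image of $\bar q$ in $I^2$ is the dot product $q\cdot u$.
\end{lemma}

\begin{proof}
Let $E\subset\operatorname{Sym}_2^R(I)$ be the $R$-submodule spanned by the elements $(y_kx)\cdot x'-x\cdot(y_kx')$ with $x,x'\in I$ bihomogeneous. The polynomials $f\in S_0$ with $(fx)\cdot x'\equiv x\cdot(fx')\bmod E$ for all $x,x'$ form an $R$-subalgebra that contains the $y_k$, so they exhaust $S_0$. Hence $\operatorname{Sym}_2(I)=\operatorname{Sym}^R_2(I)/E$.

Since $I_{[0]}=0$, we have $\operatorname{Sym}_2^R(I)_{[3]}=I_{[1]}\otimes_RI_{[2]}$, which is $(I_{[2]})^3$ via $q\mapsto\sum_ku_k\otimes q_k$. For the same reason $E_{[3]}$ is spanned by the generators with $x,x'\in I_{[1]}$. These are $R$-bilinear and alternating in $(x,x')$, so it suffices to take $(x,x')=(u_2,u_3),(u_3,u_1),(u_1,u_2)$. The element $(yu_2)\cdot u_3-u_2\cdot(yu_3)$ corresponds to $(0,-yu_3,yu_2)=(y,0,0)\times u$, and cyclic permutation of the indices gives $(0,y,0)\times u$ and $(0,0,y)\times u$ for the other two pairs. Thus $E_{[3]}=\{p\times u:p\in V_R^3\}$.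
\end{proof}

So $(\mathcal B_2)_{[3]}$ is the homology of $V_R^3\xrightarrow{\ \times u\ }(I_{[2]})^3\xrightarrow{\ \cdot\, u\ }S_0$. We compute an element of it for the ideal $I=J_{\ge3}$ of Theorem~\ref{thm:A}.

\emph{The vector $u$.} Let $F=f_1y_1+f_2y_2+f_3y_3$ with $f_k=a_ks^2+b_kst+c_kt^2$. The first congruence asks that the coefficients of $s^4,s^3t,s^2t^2$ in $f_1s^2+f_2st+f_3t^2$ vanish, the second that the coefficients of $t^4,st^3,s^2t^2$ in $f_1s^2+f_2t^2+f_3st$ vanish:
\[
a_1=0,\quad b_1+a_2=0,\quad c_1+b_2+a_3=0,\quad c_2=0,\quad b_2+c_3=0,\quad c_1+a_2+b_3=0 .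
\]
The parameters $c_1,a_2,b_2$ are free, and $I_{(2,1)}$ has the basis
\[
u_1=t^2y_1-(s^2+st)y_3,\qquad u_2=s\lambda,\qquad u_3=sty_2-(s^2+t^2)y_3,
\]
where $\lambda=sy_2-ty_1-ty_3$. Lemma~\ref{lem:basis} will show that $u_1,u_2,u_3$ is a basis of $I_{[1]}$ over $R$; we use this here.

\emph{The relation.} Modulo $s$ the vector $u$ equals $t^2v$ with $v=(y_1,0,-y_3)$. From $u\times u=0$ we see that $t^2(v\times u)$, and hence $v\times u$, is divisible by $s$. Explicitly,
\[
v\times u=(y_3u_2,\ -y_3u_1-y_1u_3,\ y_1u_2)=s\,\eta,\qquad \eta=(y_3\lambda,\ -q,\ y_1\lambda),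
\]
with $q=ty_1y_2-sy_1y_3-(s+t)y_3^2$. The point is that the three quotients still lie in $J$. The first substitution of Theorem~\ref{thm:A} sends $\lambda$ to $-t^3z$ and $q$ to $-(s+t)t^4z^2$. The second sends $\lambda$ to $-s^2tz$, sends $y_1$ and $y_3$ to multiples of $s$, and sends $q$ to $-s^3t(s+t)z^2$. So $y_3\lambda,\ q,\ y_1\lambda$ are cubics in $I_{[2]}$, and
\[
\bar\eta=u_1\cdot(y_3\lambda)-u_2\cdot q+u_3\cdot(y_1\lambda)\in\operatorname{Sym}_2(I)_6
\]
maps to $\lambda(y_3u_1+y_1u_3)-s\lambda q=0$ in $I^2$. Thus $\bar\eta\in(\mathcal B_2)_6$, a quadratic relation with constant coefficients among the cubics of $I$. It is killed by $s$, because $s\eta=v\times u$. The conjecture predicts that it is killed by $t$ as well.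

\emph{The element $t\bar\eta$ is nonzero.} Suppose that $t\bar\eta=0$. By Lemma~\ref{lem:cross}, $t\eta=p\times u$, and comparing bidegrees we may take $p\in V^3$. The third coordinate reads
\[
ty_1\lambda=p_1u_2-p_2u_1 .
\]
Setting $s=0$ gives $-t^2y_1(y_1+y_3)=-t^2y_1p_2$, so $p_2=y_1+y_3$. Setting $t=0$ gives $0=s^2(p_1y_2+p_2y_3)$, so $y_2$ divides $(y_1+y_3)y_3$, which is absurd. Hence $0\ne t\bar\eta\in(\mathcal B_2)_7$.

The computation used three features: $I_{[1]}$ is free on three elements of degree $d-1\ge2$ in $s,t$; these elements have no common factor; and one can divide inside $J$. It also shows why five variables are the natural setting. With only two variables $y_k$ the cross product would be replaced by $p\mapsto(-pu_2,pu_1)$, which is injective, and there would be no identity to divide. What remains is to realize the three features in an ideal that is regular enough and locally a complete intersection.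

\section{Combs}\label{sec:combs}

Keep the notation of Section~\ref{sec:example}, fix $d\ge3$, and put $m=3(d-1)$. The ideal $P$ defines a line $L_0\subset\mathbb P^4$. The condition $I\subset P$ says that the curve defined by $I$ contains $L_0$, and to force the elements of $I_{[1]}$ into high degree in $s,t$ we attach many further components to $L_0$.

\begin{definition}\label{def:comb}
A \emph{comb} of degree $d$ is given by pairwise non-proportional linear forms $\ell_1,\dots,\ell_n\in R_1$, integers $\mu_i\ge1$ with $\sum_i\mu_i=m$, and vectors $w_i=(w_{i1},w_{i2},w_{i3})\in R_{\delta_i}^3$, each with a component not divisible by $\ell_i$. Put $g_i=\ell_i^{\mu_i}$, let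
\[
\varphi_i:S_0\to(R/g_i)[z],\qquad y_k\mapsto w_{ik}z,
\]
be the homomorphism of $R$-algebras, bihomogeneous when $z$ has bidegree $(-\delta_i,1)$, and put
\[
Q_i=\ker\varphi_i,\qquad J=P\cap Q_1\cap\dots\cap Q_n,\qquad I=J_{\ge d}.
\]
Let $T^{(i)}\subset(R/g_i)[z]$ be the $S_0$-submodule of elements of bidegrees $(a,b)$ with $a\ge0$, $b\ge1$, so that $T^{(i)}_{(a,b)}=(R/g_i)_{a+b\delta_i}z^b$, and let $T=\bigoplus_iT^{(i)}$. We require:
\begin{enumerate}
\item[(D1)] $\delta_i\ge\mu_i-1$ for all $i$;
\item[(D2)] for $1\le b\le d-1$ and $a=d-1-b$, the map $(S_0)_{(a,b)}\to T_{(a,b)}$ given by $(\varphi_i)_i$ is surjective;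
\item[(D3)] if $\mathfrak p\ne\mathfrak m$ is a prime with $s,t\in\mathfrak p$ and $J\subset\mathfrak p$, then $J_{\mathfrak p}$ is generated by a regular sequence.
\end{enumerate}
\end{definition}

For each $i$ we fix $\ell_i'\in\{s,t\}$ not proportional to $\ell_i$. It is a nonzerodivisor modulo $g_i$, and $(\ell_i,\ell_i')=(s,t)$.

The simplest case is $\mu_i=1$, $\delta_i=0$, $w_i=v_i\in K^3\setminus0$. Then $Q_i$ is generated by $\ell_i$ and the linear forms in $V$ that vanish at $v_i$; it is the ideal of the line joining the zero $p_i$ of $\ell_i$ on $L_0$ to the point $v_i$ of the plane $s=t=0$ (Figure~\ref{fig:comb}). This needs $m\ge6$ distinct points of $L_0$, while $L_0$ has only three points over the field with two elements. Allowing $\mu_i>1$ replaces several teeth by one thick tooth; the ideal of Theorem~\ref{thm:A} has two teeth with $\mu_i=3$.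

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\draw (0,2) -- (6.4,2) -- (7.8,3.3) -- (1.4,3.3) -- cycle;
\node at (8.4,2.6) {$s=t=0$};
\draw[very thick] (0,0) -- (7.4,0) node[right] {$L_0$};
\draw (1,0) -- (1.6,2.5) (2,0) -- (2.9,3.0) (3,0) -- (3.3,2.3) (4,0) -- (4.6,2.9) (5,0) -- (5.3,2.4) (6,0) -- (6.6,3.0);
\fill (1,0) circle (1.6pt) (2,0) circle (1.6pt) (3,0) circle (1.6pt) (4,0) circle (1.6pt) (5,0) circle (1.6pt) (6,0) circle (1.6pt);
\fill (1.6,2.5) circle (1.6pt) (2.9,3.0) circle (1.6pt) (3.3,2.3) circle (1.6pt) (4.6,2.9) circle (1.6pt) (5.3,2.4) circle (1.6pt) (6.6,3.0) circle (1.6pt);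
\node[below] at (1,0) {$p_1$};
\node[below] at (6,0) {$p_6$};
\node[left] at (1.6,2.5) {$v_1$};
\node[left] at (6.6,3.0) {$v_6$};
\end{tikzpicture}
\caption{A comb with reduced teeth for $d=3$: the line $L_0=\{y_1=y_2=y_3=0\}$ in $\mathbb P^4$ together with six lines, the $i$-th of which joins a point $p_i$ of $L_0$ to a point $v_i$ of the plane $s=t=0$. The plane is not part of the curve and does not meet $L_0$.}\label{fig:comb}
\end{figure}

\begin{proposition}\label{prop:comb}
For every comb of degree $d$, the ideal $I$ is $d$-admissible, $\dim S_0/J=2$, and $(\mathcal B_2)_e\ne0$ for all $2d+1\le e\le3d-2$.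
\end{proposition}

The proof occupies the rest of this section.

\subsection*{Regularity}

The quotient $S_0/J$ is not given by generators and relations, so we compare it with $T$, whose structure (D1) makes transparent. The kernel of $(\varphi_i)_i:P\to T$ is $J$. Let $C$ be the cokernel, so that
\begin{equation}\label{eq:C}
0\to P/J\to T\to C\to0
\end{equation}
is exact.

\begin{lemma}\label{lem:reg}
We have $\dim_KT_{(a,b)}=m$ for all $a\ge0$, $b\ge1$, and $C_e=0$ for $e\ge d-1$. Moreover $\operatorname{reg}S_0/J\le d-1$ and $\dim S_0/J=2$.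
\end{lemma}

\begin{proof}
Fix $i$ and choose $k$ with $\ell_i\nmid w_{ik}$. The space $(R/g_i)_c$ has dimension $\min(c+1,\mu_i)$, and $a+b\delta_i\ge\delta_i\ge\mu_i-1$ for $a\ge0$, $b\ge1$ by (D1). So every $T^{(i)}_{(a,b)}$ has dimension $\mu_i$, which gives the first claim. Both $\ell'_i$ and $w_{ik}$ are nonzerodivisors modulo $g_i$, so the multiplications
\[
\ell_i':T^{(i)}_{(a,b)}\to T^{(i)}_{(a+1,b)},\qquad y_k:T^{(i)}_{(a,b)}\to T^{(i)}_{(a,b+1)}
\]
are injective maps between spaces of equal dimension, hence bijective. Therefore $T^{(i)}$ is a free module over $B=K[\ell_i',y_k]$ on a basis of $T^{(i)}_{(0,1)}$, that is, $T^{(i)}\cong B(-1)^{\mu_i}$ in the total grading. It follows that $T$ is generated over $S_0$ in degree $1$, that $\dim T=2$, and, by (L3), that $\operatorname{reg}T=1$.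

The quotient $C$ is generated in degree $1\le d-1$, and (D2) says that $C_{d-1}=0$. Hence $C_e=0$ for $e\ge d-1$, and $\operatorname{reg}C\le d-2$. By (R1) and \eqref{eq:C}, $\operatorname{reg}P/J\le\max(1,d-1)=d-1$. In the sequence $0\to P/J\to S_0/J\to R\to0$ the module $R=S_0/P$ has regularity $0$ by (L3) and dimension $2$, while $\dim P/J\le\dim T=2$. This gives the last two claims.
\end{proof}

\subsection*{Local structure}

\begin{lemma}\label{lem:lci}
If $\mathfrak p\ne\mathfrak m$ is a prime of $S_0$ containing $J$, then $J_{\mathfrak p}$ is generated by a regular sequence.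
\end{lemma}

\begin{proof}
If $s,t\in\mathfrak p$, this is (D3). Assume $(s,t)\not\subset\mathfrak p$. Two of the $\ell_i$ generate $(s,t)$, so at most one of them lies in $\mathfrak p$. If $\ell_j\notin\mathfrak p$, then $g_j\in Q_j$ is a unit at $\mathfrak p$, and $(Q_j)_{\mathfrak p}$ is the unit ideal. So if no $\ell_i$ lies in $\mathfrak p$, then $J_{\mathfrak p}=P_{\mathfrak p}$ is generated by $y_1,y_2,y_3$.

Suppose that $\ell_i\in\mathfrak p$, so that $J_{\mathfrak p}=(P\cap Q_i)_{\mathfrak p}$ and $\ell'_i\notin\mathfrak p$. Write $g=g_i$, $w=w_i$, and number the $y_k$ so that $\ell_i\nmid w_1$. Modulo $\ell_i$ the form $w_1$ is a nonzero constant times a power of $\ell_i'$, so $w_1\notin\mathfrak p$. Put $R'=R[w_1^{-1}]$ and $y'_l=y_l-(w_l/w_1)y_1$ for $l=2,3$. Then $S_0[w_1^{-1}]=R'[y_1,y_2',y_3']$ is a polynomial ring, and the localized map $\varphi_i$ to $(R'/g)[z]$ sends $y'_l$ to $0$ and $y_1$ to a unit multiple of $z$. Hence $Q_i$ localizes to $(g,y_2',y_3')$, while $P$ localizes to $(y_1,y_2',y_3')$. Since $(g)\cap(y_1)=(gy_1)$ in $R'[y_1]$, we get $J_{\mathfrak p}=(y_2',y_3',gy_1)_{\mathfrak p}$.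 This is a regular sequence, because $gy_1$ is nonzero in the domain $R'[y_1]$.
\end{proof}

The proof breaks down on the plane $s=t=0$, where $w_1$ need not be invertible and where two teeth may meet; this is why (D3) is a hypothesis. By Lemmas~\ref{lem:source}, \ref{lem:reg} and~\ref{lem:lci}, the ideal $I$ is $d$-admissible ($J\ne0$ because $\dim S_0/J=2$).

\subsection*{The vector $u$}

Here the value of $m$ enters. Condition (D2) for $b=1$ forces $m\le\dim_K(S_0)_{(d-2,1)}=3(d-1)$, so we are in the extreme case, and this is the case in which $I_{[1]}$ has no more generators than its rank.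

\begin{lemma}\label{lem:basis}
The space $I_{(d-1,1)}$ has dimension $3$, and any basis $u_1,u_2,u_3$ of it is a basis of the $R$-module $I_{[1]}$. The $u_k$ have no common prime factor in $S_0$. If $p\in S_0^3$ is homogeneous of degree less than $d$ and $p\times u=0$, then $p=0$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:reg}, the map $(S_0)_{(d-1,1)}\to T_{(d-1,1)}$ is surjective, so its kernel $I_{(d-1,1)}$ has dimension $3d-m=3$. The ideal $I$ is generated by bihomogeneous elements of total degree $d$, and $I_{[0]}=0$. Comparing degrees in the $y_k$, we see that $I_{[1]}$ is generated over $R$ by $u_1,u_2,u_3$. On the other hand $g=g_1\cdots g_n$ has degree $m\ge d-1$ and $gV_R\subset I_{[1]}$. So $I_{[1]}$ has rank $3$, and its three generators are independent over $R$.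

Let $h$ be a prime element dividing all $u_k$. As a factor of a bihomogeneous polynomial, $h$ is bihomogeneous, of degree $0$ or $1$ in the $y_k$. If the degree is $1$, then $u_k=f_kh$ with $0\neq f_k\in R$, and $f_2u_1-f_1u_2=0$ contradicts independence. If the degree is $0$, then $gV_R\subset I_{[1]}\subset hV_R$, so $h$ is proportional to some $\ell_i$. Choose $k$ with $\ell_i\nmid w_{ik}$ and $l\ne k$. The element
\[
(\ell_i')^{d}\Bigl(\prod_{j\ne i}g_j\Bigr)(w_{ik}y_l-w_{il}y_k)
\]
is killed by $\varphi_i$ because of the last factor and by $\varphi_j$, $j\ne i$, because of $g_j$. So it lies in $I_{[1]}$, but its coefficient of $y_l$ is not divisible by $\ell_i$, a contradiction.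

Finally, $p\times u=0$ means $p_ku_l=p_lu_k$ for all $k,l$, so $p=(\alpha/\beta)u$ with $\alpha,\beta\in S_0$ coprime. Then $\beta$ divides every $u_k$, hence is constant, and $p$ is a polynomial multiple of $u$. Since the $u_k$ have degree $d$ and $p$ has smaller degree, $p=0$.
\end{proof}

\subsection*{The torsion elements}

\begin{proof}[End of the proof of Proposition~\ref{prop:comb}]
Write $u=t^{d-1}v+su'$ with $v\in V^3$ and $u'\in V_R^3$. Then $v\ne0$, since $s$ does not divide all $u_k$. From
\[
0=u\times u=t^{d-1}(v\times u)+s\,(u'\times u)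
\]
we see that $s$ divides $v\times u$. So there is $\eta\in S_0^3$ of bidegree $(d-2,2)$ with
\[
s\eta=v\times u,\qquad t^{d-1}\eta=-u'\times u .
\]
The right-hand sides have entries in $J$, so $\varphi_i(\eta_k)$ is killed by $s$ and by $t^{d-1}$. One of $s,t$ is a nonzerodivisor on $(R/g_i)[z]$, and therefore $\varphi_i(\eta_k)=0$ for all $i$. Since $\eta_k\in P$ has total degree $d$, we get $\eta\in(I_{[2]})^3$.

Lemma~\ref{lem:cross} applies by Lemma~\ref{lem:basis}. The class $\bar\eta\in\operatorname{Sym}_2(I)$ has degree $2d$ and lies in $\mathcal B_2$, because $s(\eta\cdot u)=(v\times u)\cdot u=0$ in the domain $S_0$. Let $1\le k\le d-2$ and suppose that $t^k\bar\eta=0$. Then $t^k\eta=p\times u$, where we may take $p$ of bidegree $(k-1,1)$, and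
\[
(sp-t^kv)\times u=st^k\eta-t^ks\eta=0 .
\]
The vector $sp-t^kv$ has total degree $k+1<d$, so it vanishes by Lemma~\ref{lem:basis}. Setting $s=0$ gives $t^kv=0$, a contradiction. Hence $0\ne t^k\bar\eta\in(\mathcal B_2)_{2d+k}$ for $1\le k\le d-2$.
\end{proof}

The range of $k$ is nonempty exactly when $d\ge3$, and it cannot be extended for this element, since $t^{d-1}\bar\eta=0$.

\section{Existence of combs and the passage to more variables}\label{sec:AB}

\subsection*{More variables}

A comb lives in $\mathbb P^4$. To obtain examples in $\mathbb P^r$, embed $\mathbb P^4$ as a linear subspace.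

\begin{lemma}\label{lem:more}
Let $J\subset S_0$ and $I=J_{\ge d}$ come from a comb of degree $d$. For $r\ge5$ let $S=S_0[x_5,\dots,x_r]$, $J'=JS+(x_5,\dots,x_r)$ and $I'=J'_{\ge d}$. Then $I'$ is $d$-admissible, $\dim S/I'=2$, and $\mathcal B_2(I')_e\ne0$ whenever $\mathcal B_2(I)_e\neq0$.
\end{lemma}

\begin{proof}
We have $S/J'=S_0/J$, so $\operatorname{reg}S/J'\le d-1$ by (L3) and Lemma~\ref{lem:reg}, and $\dim S/I'=\dim S/J'=2$ because $J'/I'$ has finite length. Let $\mathfrak p$ be a prime of $S$ that contains $J'$ and differs from the homogeneous maximal ideal. It contains the $x_i$, so $\mathfrak p=\mathfrak p_0S+(x_5,\dots,x_r)$ with $J\subset\mathfrak p_0\ne\mathfrak m$, and $S_{\mathfrak p}/(x_5,\dots,x_r)=(S_0)_{\mathfrak p_0}$. By Lemma~\ref{lem:lci}, $J_{\mathfrak p_0}$ is generated by a regular sequence; preceded by $x_5,\dots,x_r$, it becomes a regular sequence that generates $J'_{\mathfrak p}$. Lemma~\ref{lem:source} shows that $I'$ is $d$-admissible.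

Let $\pi:S\to S_0$ send the $x_i$ to $0$. Then $I\subset I'$ and $\pi(I')=I$, and the composite of the induced maps
\[
\operatorname{Sym}_2^{S_0}(I)\to\operatorname{Sym}_2^S(I')\to\operatorname{Sym}_2^{S_0}(I)
\]
is the identity. So the first map is injective. It is compatible with the inclusion $I^2\subset I'^2$, and hence carries $\mathcal B_2(I)$ into $\mathcal B_2(I')$.
\end{proof}

\subsection*{Two thick teeth}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $d=3$, $m=6$ and
\[
g_1=t^3,\quad w_1=(s^2,st,t^2);\qquad g_2=s^3,\quad w_2=(s^2,t^2,st).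
\]
Then $\mu_i=3$ and $\delta_i=2$, so (D1) holds, and $J$ is the ideal of the theorem. By Proposition~\ref{prop:comb} and Lemma~\ref{lem:more}, it remains to check (D2) and (D3). We suppress the powers of $z$.

\emph{(D2) in bidegree $(1,1)$.} The target is $(R/t^3)_3\oplus(R/s^3)_3$, with bases $s^3,s^2t,st^2$ and $s^2t,st^2,t^3$, and
\[
\begin{aligned}
&sy_1\mapsto(s^3,0), && ty_1\mapsto(s^2t,s^2t), && sy_2\mapsto(s^2t,st^2),\\
&ty_2\mapsto(st^2,t^3), && sy_3\mapsto(st^2,s^2t), && ty_3\mapsto(0,st^2).
\end{aligned}
\]
The image contains $(s^3,0)$ and $(0,st^2)$, and then successively $(s^2t,0)$ from $sy_2$, $(0,s^2t)$ from $ty_1$, $(st^2,0)$ from $sy_3$, and $(0,t^3)$ from $ty_2$.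

\emph{(D2) in bidegree $(0,2)$.} The target is $(R/t^3)_4\oplus(R/s^3)_4$, with bases $s^4,s^3t,s^2t^2$ and $s^2t^2,st^3,t^4$, and
\[
\begin{aligned}
&y_1^2\mapsto(s^4,0), && y_1y_2\mapsto(s^3t,s^2t^2), && y_1y_3\mapsto(s^2t^2,0),\\
&y_2^2\mapsto(s^2t^2,t^4), && y_2y_3\mapsto(0,st^3), && y_3^2\mapsto(0,s^2t^2).
\end{aligned}
\]
Four basis vectors appear directly, and then $(s^3t,0)$ comes from $y_1y_2$ and $(0,t^4)$ from $y_2^2$.

\emph{(D3).} Let $\mathfrak p\ne\mathfrak m$ be a prime with $s,t\in\mathfrak p$ and $J\subset\mathfrak p$. Some $y_k$ is not in $\mathfrak p$, so $P_{\mathfrak p}$ is the unit ideal and $\mathfrak p$ contains $Q_1$ or $Q_2$. Since $y_2^3,y_3^2\in Q_1$ and $y_1^2\in Q_2$, a prime containing both would contain all variables. So $\mathfrak p$ contains exactly one $Q_i$, and $J_{\mathfrak p}=(Q_i)_{\mathfrak p}$. Let $\sigma$ be the automorphism of $S_0$ that exchanges $s$ and $t$ and maps $y_1\mapsto y_2\mapsto y_3\mapsto y_1$. Both $\varphi_2\circ\sigma$ and $\varphi_1$ followed by the exchange of $s$ and $t$ send $(s,t,y_1,y_2,y_3)$ to $(t,s,t^2z,stz,s^2z)$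 modulo $s^3$, so $\sigma(Q_1)=Q_2$. It therefore suffices to show that $(Q_1)_{\mathfrak p}$ is generated by a regular sequence when $\mathfrak p\neq\mathfrak m$ contains $s$, $t$ and $Q_1$. Such a prime contains $y_2$ and $y_3$, so $y_1\notin\mathfrak p$.

In $S_0[y_1^{-1}]$ let $L=(ty_1-sy_2,\ y_1y_3-y_2^2,\ y_2^3)$. The three generators are killed by $\varphi_1$. With $t'=t-sy_2/y_1$ and $y_3'=y_3-y_2^2/y_1$ we have $S_0[y_1^{-1}]=K[y_1^{\pm1}][s,y_2,t',y_3']$ and $L=(t',y_3',y_2^3)$, so $L$ is generated by a regular sequence and
\[
S_0[y_1^{-1}]/L=K[s,y_1^{\pm1}][y_2]/(y_2^3).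
\]
Inverting $\varphi_1(y_1)=s^2z$ in $(R/t^3)[z]$ gives $K[s^{\pm1},z^{\pm1}][t]/(t^3)$. The map induced by $\varphi_1$,
\[
K[s,y_1^{\pm1}][y_2]/(y_2^3)\to K[s^{\pm1},z^{\pm1}][t]/(t^3),\qquad y_1\mapsto s^2z,\quad y_2\mapsto szt,
\]
sends the basis $1,y_2,y_2^2$ to unit multiples of the basis $1,t,t^2$, and on coefficients it sends the monomials $s^ay_1^b$ to the distinct monomials $s^{a+2b}z^b$. So it is injective, which means that $Q_1$ localizes to $L$. This proves (D3).
\end{proof}

Both maps checked for (D2) go between spaces of dimension $6$, so they are bijective. Hence $J_2=0$, and in five variables $I=J$.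

\subsection*{Many reduced teeth}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(1) Let $I$ be the $3$-admissible ideal in $r+1$ variables from Theorem~\ref{thm:A} and $f\ne0$ a form of degree $d-3$. By Lemma~\ref{lem:scale}, $fI$ is $d$-admissible and $\mathcal B_2(fI)_{2d+1}\cong\mathcal B_2(I)_7\ne0$.

(2) We construct a comb with $n=m=3(d-1)$, $\mu_i=1$, $\delta_i=0$, for which (D1) is automatic. It is determined by points $p_i\in K^2\setminus0$ and $v_i\in K^3\setminus0$: let $\ell_i\neq0$ be a linear form vanishing at $p_i$ and $w_i=v_i$. Evaluation at $p_i$ identifies $(R/\ell_i)_a$ with $K$, and under this identification $\varphi_i$ sends a form $F$ of bidegree $(a,b)$ to $F(p_i,v_i)$. So (D2) says that the $m$ evaluations at the points $(p_i,v_i)$ are linearly independent on $W_b=(S_0)_{(d-1-b,b)}$ for each $1\le b\le d-1$.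

There is room for this: $\dim_KW_b=(d-b)(b+1)(b+2)/2\ge m$. Indeed,
\[
\begin{aligned}
(d-b)(b+1)(b+2)-6(d-1)&=d(b^2+3b-4)-(b^3+3b^2+2b-6)\\
&=(b-1)\bigl(d(b+4)-(b^2+4b+6)\bigr),
\end{aligned}
\]
and the last factor is a concave function of $b$ with the values $5d-11>0$ at $b=1$ and $d-3\ge0$ at $b=d-1$.

Choose the points inductively. Suppose that $(p_j,v_j)$ are chosen for $j<i$, where $i\le m$, with independent evaluations on each $W_b$. Since $\dim_KW_b>i-1$, there is $0\ne G_b\in W_b$ vanishing at all these points. Let $\lambda_j\in V\setminus0$ vanish at $v_j$. As $K$ is infinite, there is a point $(p_i,v_i)\in K^2\times K^3$ at which the nonzero polynomial $\prod_bG_b\cdot\prod_{j<i}\ell_j\lambda_j$ does not vanish. Then $p_i\ne0$ and $v_i\ne0$, because $G_1$ has bidegree $(d-2,1)$ with $d-2\ge1$. The evaluations stay independent: applying a linear relation among them to $G_b$ shows that the coefficient of the new one is zero. Finally, $\ell_j(p_i)\ne0$ and $\lambda_j(v_i)\ne0$ keep the $p_j$, hence the $\ell_j$, and also the $v_j$ pairwise non-proportional.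

For (D3), let $\mathfrak p\neq\mathfrak m$ contain $s$, $t$ and $J$. Then $P\not\subset\mathfrak p$, so $\mathfrak p$ contains some $Q_i$. The ideal $Q_i$ is generated by $\ell_i$ and the two-dimensional space of forms in $V$ vanishing at $v_i$. For non-proportional $v_i,v_j$ these two spaces span $V$, so $\mathfrak p$ contains only one $Q_i$. Hence $J_{\mathfrak p}=(Q_i)_{\mathfrak p}$ is generated by three independent linear forms.

Proposition~\ref{prop:comb} gives the claim for $r=4$ and Lemma~\ref{lem:more} for $r\ge5$. The quotient ring has dimension $2$, so the height is $r-1$.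
\end{proof}

\section{The cases where the conjecture holds}\label{sec:C}

Let $I\ne0$ be $d$-admissible in $S=K[x_0,\dots,x_r]$, let $j\ge1$, and write $H^i=H^i_{\mathfrak m}$. Since $\mathcal B_j$ has finite length, it lies in $H^0(\operatorname{Sym}_j(I))$, and $\operatorname{Sym}_j(I)$ vanishes below degree $jd$. So it suffices to prove
\begin{equation}\label{eq:goal}
H^0(\operatorname{Sym}_j(I))_e=0\qquad\text{for }e>jd .
\end{equation}
Let $F_\bullet$ be the minimal resolution of $I$; each $F_k$ is a sum of copies of $S(-d-k)$. We do not have a resolution of $\operatorname{Sym}_j(I)$, only complexes built from $F_\bullet$ that are exact away from a small set. The next lemma says how small the set must be.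

\begin{lemma}\label{lem:chase}
Let $\cdots\to D_1\to D_0$ be a complex of finitely generated graded $S$-modules with $\dim H_i(D)\le i$ for $1\le i\le r$. If $H^i(D_i)_e=0$ for $0\le i\le r+1$, then $H^0(H_0(D))_e=0$.
\end{lemma}

\begin{proof}
Let $Z_i$ and $B_i$ be the cycles and boundaries in $D_i$. For $1\le i\le r+1$, the sequence $0\to Z_i\to D_i\to B_{i-1}\to0$ and $H^i(D_i)_e=0$ give an injection $H^i(B_{i-1})_e\to H^{i+1}(Z_i)_e$. For $i=r+1$ the target vanishes by (L1), so $H^{r+1}(B_r)_e=0$. For $1\le i\le r$, the sequence $0\to B_i\to Z_i\to H_i(D)\to0$ and $H^{i+1}(H_i(D))=0$ give a surjection $H^{i+1}(B_i)_e\to H^{i+1}(Z_i)_e$. Thus $H^{i+1}(B_i)_e=0$ implies $H^i(B_{i-1})_e=0$, and descending induction yields $H^1(B_0)_e=0$. The exact sequence $H^0(D_0)_e\to H^0(H_0(D))_e\to H^1(B_0)_e$ finishes the proof.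
\end{proof}

\subsection*{Ideals of dimension at most one}

\begin{proof}[Proof of Theorem~\ref{thm:C}(2)]
The complex $D=F_\bullet^{\otimes j}$ has $H_0(D)=I^{\otimes j}$, and $D_i$ is a sum of copies of $S(-jd-i)$. By (L2), $H^i(D_i)_e=0$ unless $i=r+1$ and $e\le jd$. If $I\not\subset\mathfrak p$, then $I_{\mathfrak p}$ is free, so $(F_\bullet)_{\mathfrak p}\to I_{\mathfrak p}$ is a homotopy equivalence and $D_{\mathfrak p}$ has no homology in positive degrees. Hence $\dim H_i(D)\le\dim S/I\le1\le i$ for $i\ge1$, and Lemma~\ref{lem:chase} gives $H^0(I^{\otimes j})_e=0$ for $e>jd$. When $j!$ is invertible, the map $a_1\cdots a_j\mapsto\frac1{j!}\sum_\tau a_{\tau(1)}\otimes\dots\otimes a_{\tau(j)}$, with $\tau$ running over all permutations, splits the surjection $I^{\otimes j}\to\operatorname{Sym}_j(I)$. So $\operatorname{Sym}_j(I)$ is a direct summand of $I^{\otimes j}$, and \eqref{eq:goal} follows.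
\end{proof}

\begin{remark}\label{rem:tor}
The examples of Theorem~\ref{thm:A} have $\dim S/I=2$ and $j=2$, so the bound on the dimension cannot be relaxed. One can see where the proof fails. For $j=2$ we have $H_1(D)=\operatorname{Tor}_1(I,I)=\operatorname{Tor}_3(S/I,S/I)$. If $I_{\mathfrak p}$ is generated by a regular sequence of length $c$, the Koszul complex shows that this module localizes to a free $(S/I)_{\mathfrak p}$-module of rank $\binom c3$. For a curve that is locally a complete intersection in $\mathbb P^r$ we have $c=r-1$. So $H_1(D)$ is supported along the whole curve, and has dimension $2>1$, exactly when $r\ge4$.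
\end{remark}

\subsection*{At most four variables}

To avoid dividing by $j!$ we need a complex whose zeroth homology is $\operatorname{Sym}_j(I)$ itself. Let $N=\ker(F_0\to I)$, and let $D$ be the complex with terms $D_i=\bigwedge^iN\otimes\operatorname{Sym}_{j-i}(F_0)$ and differential
\[
n_1\wedge\dots\wedge n_i\otimes a\ \mapsto\ \sum_k(-1)^{k-1}\,n_1\wedge\cdots\widehat{n_k}\cdots\wedge n_i\otimes n_ka .
\]
Then $H_0(D)=\operatorname{Sym}_j(F_0)/N\operatorname{Sym}_{j-1}(F_0)=\operatorname{Sym}_j(I)$. If $N_{\mathfrak p}$ is free with basis $n_1,\dots,n_c$, then $D_{\mathfrak p}$ is the strand of degree $j$ of the Koszul complex of $n_1,\dots,n_c$ over the polynomial ring $\operatorname{Sym}((F_0)_{\mathfrak p})$; it has no homology in positive degrees if the $n_k$, in some order, form a regular sequence. The price is that the $D_i$ are not free, and their local cohomology has to be bounded separately. The next two lemmas verify the two hypotheses of Lemma~\ref{lem:chase}.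

\begin{lemma}\label{lem:support}
Let $r\le3$ and $\operatorname{ht}I\ge2$. Then $\dim H_i(D)\le1$ for all $i\ge1$.
\end{lemma}

\begin{proof}
The minimal primes of the support of $H_i(D)$ are homogeneous, so it suffices to show that $H_i(D)_{\mathfrak p}=0$ for homogeneous primes $\mathfrak p$ with $\dim S/\mathfrak p\ge2$. These satisfy $\mathfrak p\ne\mathfrak m$ and $\operatorname{ht}\mathfrak p\le r-1\le2$.

If $I\not\subset\mathfrak p$, then $(F_0)_{\mathfrak p}\to I_{\mathfrak p}=S_{\mathfrak p}$ splits. So $N_{\mathfrak p}$ is free on part of a basis of $(F_0)_{\mathfrak p}$, that is, on some of the variables of $\operatorname{Sym}((F_0)_{\mathfrak p})$, which form a regular sequence.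

If $I\subset\mathfrak p$, then $\operatorname{ht}\mathfrak p=2$ and $\mathfrak a=I_{\mathfrak p}$ is primary to the maximal ideal $\mathfrak q$ of the two-dimensional regular local ring $S_{\mathfrak p}$. Let $\mu$ be the minimal number of generators of $\mathfrak a$. Since $\mathfrak a$ is of linear type, $\bigoplus_n\mathfrak a^n/\mathfrak q\mathfrak a^n=\operatorname{Sym}(\mathfrak a/\mathfrak q\mathfrak a)$ is a polynomial ring in $\mu$ variables over the residue field, so the length of $\mathfrak a^n/\mathfrak q\mathfrak a^n$ is a polynomial in $n$ of degree $\mu-1$. It is bounded by the length of $\mathfrak a^n/\mathfrak a^{n+1}$, which for large $n$ is a polynomial of degree $\dim S_{\mathfrak p}-1=1$. So $\mu\le2$, and $\mu=2$ by Krull's height theorem. Thus $\mathfrak a=(\alpha,\beta)$ for a system of parameters $\alpha,\beta$, which is a regular sequence. Lift $\alpha,\beta$ to $e_1,e_2\in(F_0)_{\mathfrak p}$. These are independent modulo $\mathfrak q$, so they extend to a basis $e_1,\dots,e_b$, and after subtracting combinations of $e_1,e_2$ we have $e_k\mapsto0$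 for $k\ge3$. Then $N_{\mathfrak p}$ is free on $e_3,\dots,e_b,\ \beta e_1-\alpha e_2$. This is a regular sequence in $S_{\mathfrak p}[e_1,\dots,e_b]$, since the last element is nonzero in the domain $S_{\mathfrak p}[e_1,e_2]$.
\end{proof}

For $r=4$ the primes to be checked include those of height $3$. If $I_{\mathfrak p}$ is generated by a regular sequence of length $3$, as it is for a comb, the Koszul complex is its minimal resolution, so $N_{\mathfrak p}$ is not free and the argument stops.

\begin{lemma}\label{lem:wedge}
Let $1\le r\le3$. Then $H^i(\bigwedge^iN)_e=0$ for $0\le i\le r+1$ and $e>id$.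
\end{lemma}

\begin{proof}
For $i=0$ we have $H^0(S)=0$. For $i=1$ the sequence $H^0(I)\to H^1(N)\to H^1(F_0)$ has zero ends, since $I$ is torsion-free and $r\ge1$. Let $2\le i\le r+1$. Since $r\le3$, we have $i=r+1$, or $i=r$, or $(r,i)=(3,2)$. The idea is to move $H^i(\bigwedge^iN)$ up to an $H^{r+1}$ of a free module along the first $r+1-i\le 2$ steps of an approximate resolution of $\bigwedge^iN$, and to use that these steps are linear.

Put $G_k=F_{k+1}$, a sum of copies of $S(-d-1-k)$, so that $G_2\to G_1\xrightarrow{\partial}G_0\to N\to0$ is exact. Let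
\[
P_0=\textstyle\bigwedge^iG_0,\qquad P_1=\bigwedge^{i-1}G_0\otimes G_1,\qquad P_1\to P_0:\ \omega\otimes x\mapsto\omega\wedge\partial x ,
\]
and let $B$ be the image of this map. Then $P_0/B=\bigwedge^iN$, and $P_k$ is a sum of copies of $S(-i(d+1)-k)$. Let $e\ge id+1$.

\emph{Case $i=r+1$.} By (L1), $H^{r+1}(\bigwedge^iN)_e$ is a quotient of $H^{r+1}(P_0)_e$. This vanishes by (L2), since $i(d+1)-r-1=id<e$.

\emph{Case $i=r$.} Since $H^r(P_0)=0$, the space $H^r(\bigwedge^iN)_e$ embeds in $H^{r+1}(B)_e$, a quotient of $H^{r+1}(P_1)_e$. This vanishes, since $i(d+1)+1-r-1=id<e$.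

\emph{Case $r=3$, $i=2$.} Now $P_1=G_0\otimes G_1$, and one more step is needed. Let $Z=\ker(P_1\to P_0)$. There are two evident sources of elements of $Z$. One is the image of $G_0\otimes G_2$. The other is the image under $\partial\otimes1$ of the module $\Gamma\subset G_1\otimes G_1$ of symmetric tensors. If $x_1,x_2,\dots$ is a homogeneous basis of $G_1$, then $\Gamma$ is free on the $x_a\otimes x_a$ and the $x_a\otimes x_b+x_b\otimes x_a$ with $a<b$, and these go to $\partial x_a\wedge\partial x_a=0$ and $\partial x_a\wedge\partial x_b+\partial x_b\wedge\partial x_a=0$ in $P_0$. Put $P_2=\Gamma\oplus(G_0\otimes G_2)$, a sum of copies of $S(-2d-4)$, and let $B'\subset Z$ be its image in $P_1$.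

We claim that $Z/B'$ is a torsion module. Tensor everything with the fraction field of $S$, keep the notation, put $U=\partial G_1$, and write $G_0=U\oplus W$. The image of $G_0\otimes G_2$ is $G_0\otimes\ker\partial$, and modulo it the map $P_1\to P_0$ becomes the multiplication
\[
(U\otimes U)\oplus(W\otimes U)\ \to\ \textstyle\bigwedge^2U\oplus(W\otimes U)\oplus\bigwedge^2W=\bigwedge^2G_0 .
\]
It is the identity on $W\otimes U$, and its kernel on $U\otimes U$ is spanned by the tensors $\partial x\otimes\partial x$ with $x\in G_1$. These are the images of the elements $x\otimes x\in\Gamma$, in every characteristic. This proves the claim.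

Thus $\dim Z/B'\le3$ and $H^4(Z/B')=0$. Since $H^2(P_0)=0$ and $H^3(P_1)=0$, we have injections
\[
H^2(\textstyle\bigwedge^2N)_e\to H^3(B)_e\to H^4(Z)_e ,
\]
and we have surjections $H^4(P_2)_e\to H^4(B')_e\to H^4(Z)_e$. Finally $H^4(P_2)_e=0$, since $2d+4-4=2d<e$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(1)]
Let $f$ be the greatest common divisor of the generators of $I$, and write $I=fI_1$. By Lemma~\ref{lem:scale}, $I_1$ is $(d-\deg f)$-admissible, and the conclusion for $I_1$ is equivalent to the conclusion for $I$. If $I_1=S$, then $\mathcal B=0$. Otherwise $I_1$ lies in no principal prime, and since height one primes of $S$ are principal, $\operatorname{ht}I_1\ge2$. So we may assume $\operatorname{ht}I\ge2$, and then $r\ge1$.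

The module $D_i$ is a sum of copies of $(\bigwedge^iN)(-(j-i)d)$ for $i\le j$ and is zero for $i>j$. For $e>jd$ we have $e-(j-i)d>id$, so Lemma~\ref{lem:wedge} gives $H^i(D_i)_e=0$ for $0\le i\le r+1$. By Lemma~\ref{lem:support}, $\dim H_i(D)\le1\le i$ for $i\ge1$. Lemma~\ref{lem:chase} now gives \eqref{eq:goal}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CCA}
\emph{Combinatorial Commutative Algebra},
\texttt{https://publications.mfo.de/bitstream/handle/mfo/2852/}\allowbreak\texttt{OWR\_2004\_32.pdf?sequence=1\&isAllowed=y}

\end{thebibliography}
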